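\title{Irreducibility of the curves of critical orbit relations for cubic polynomials}

\begin{abstract}
For the cubic polynomials $f_{a,b}(z)=z^3-3a^2z+b$, the condition that the $n$-th iterate of one critical point equals the $m$-th iterate of the other, and that the two orbits did not meet one step earlier, defines a curve $\mathcal{S}_{n,m}$ in the moduli space with coordinates $x=a^2$, $y=b^2$. We prove the conjecture that all these curves are irreducible. The proof lifts the curve to the $(a,b)$-plane and reduces its equation modulo $3$, where $f_{a,b}(z)$ becomes $z^3+b$. For $m\le 1$ the reduction is absolutely irreducible. For $m\ge 2$ it is a power of an absolutely irreducible polynomial; an Eisenstein-type argument gives irreducibility over $\mathbb{Q}$, and the rational tangent directions at the origin give irreducibility over $\mathbb{C}$. We also determine the equations and degrees of the curves, factor $f_{a,b}^n(a)-f_{a,b}^m(-a)$ completely, and show that the curves are pairwise distinct.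
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For complex parameters $a,b$ let
\[
f_{a,b}(z)=z^3-3a^2z+b .
\]
Its critical points are $a$ and $-a$. Every cubic polynomial is affinely conjugate to one of this form; moreover $f_{-a,b}=f_{a,b}$, and $z\mapsto -z$ conjugates $f_{a,b}$ to $f_{a,-b}$. So the moduli space of cubic polynomials is described by the coordinates $x=a^2$, $y=b^2$, and we write $\pi(a,b)=(a^2,b^2)$. To ask that the two critical orbits meet is to impose one equation on two parameters, and one expects a curve.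

\begin{definition}\label{def:relation}
Let $n\ge m\ge 0$ be integers, let $f=f_{a,b}$, and let $f^j$ be the $j$-th iterate, $f^0=\mathrm{id}$. The polynomial $f$ satisfies the \emph{critical orbit relation} $(n,m)$ if $f^n(c)=f^m(-c)$ for some $c\in\{a,-a\}$. The relation is \emph{minimal} if either $m=0$, or $m\ge1$ and $f^{n-1}(c)\ne f^{m-1}(-c)$ for that $c$. The set $\mathcal{S}_{n,m}\subset\mathbb{C}^2$ is the Zariski closure of the set of points $(x,y)=(a^2,b^2)$ such that $f_{a,b}$ satisfies the minimal relation $(n,m)$.
\end{definition}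

Fix $c$ and the \emph{shift} $k=n-m$. If $f^{k+j}(c)=f^j(-c)$ for one $j$, then the same holds for all larger $j$. Minimality says that $m$ is the first such $j$: it discards the relations that are inherited from a shorter one with the same shift.

The set $\mathcal{S}_{1,1}$ is empty, because $f(a)-f(-a)=-4a^3$ vanishes only for $a=0$, and then $c=-c$. Every other $\mathcal{S}_{n,m}$ is an affine algebraic curve. We write $Q_{n,m}(x,y)$ for its reduced equation, the squarefree polynomial with zero set $\mathcal{S}_{n,m}$; it is unique up to a constant and can be taken with integer coefficients. The first cases are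
\begin{align*}
Q_{0,0}&=x, & Q_{2,0}&=x(8x^4-6x^2+6xy-1)^2-y(12x^3-3x+y+1)^2,\\
Q_{1,0}&=x(2x-1)^2-y, & Q_{3,1}&=x(8x^4-6x^2+6xy+2)^2-y(12x^3-3x+y+1)^2,\\
Q_{2,1}&=4x(x+1)^2-y, & Q_{2,2}&=4x^3-3x+3y .
\end{align*}
The curves $\mathcal{S}_{0,0},\mathcal{S}_{1,0},\mathcal{S}_{2,0},\mathcal{S}_{2,1},\mathcal{S}_{2,2}$ are known to be irreducible. The conjecture posed in \cite{special} is that \emph{every curve $\mathcal{S}_{n,m}$, $(n,m)\ne(1,1)$, is irreducible}, that is, $Q_{n,m}$ is irreducible in $\mathbb{C}[x,y]$. We prove it.

\subsection*{Equations with a marked critical point}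
In the $(a,b)$-plane one can take $c=a$, and the relation becomes one polynomial equation. Put
\[
U_j=f_{a,b}^{\,j}(a),\qquad V_j=f_{a,b}^{\,j}(-a)\qquad\text{in }\mathbb{Z}[a,b].
\]
The relation $(n,m)$ with $c=a$ reads $U_n=V_m$. For $m\ge1$ the polynomial $U_n-V_m$ factors for a formal reason, namely
\begin{equation}\label{eq:divided}
f(u)-f(v)=(u-v)(u^2+uv+v^2-3a^2).
\end{equation}
With $u=U_{n-1}$ and $v=V_{m-1}$ the first factor is the shorter relation, and the minimal relation lies in the second. If $m=1$, then $v=-a$ is a critical point and the second factor splits once more: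
\begin{equation}\label{eq:split}
u^2-au-2a^2=(u+a)(u-2a),
\end{equation}
where $u+a=u-v$ is again the shorter relation. This leads to the following polynomials, defined for $n\ge m\ge0$, $(n,m)\ne(1,1)$:
\[
R_{n,m}=\begin{cases}
U_n+a, & m=0,\\
U_{n-1}-2a, & m=1,\\
u^2+uv+v^2-3a^2\ \text{ with } u=U_{n-1},\ v=V_{m-1}, & m\ge2.
\end{cases}
\]

\begin{theorem}\label{thm:main}
For all $n\ge m\ge0$ with $(n,m)\ne(1,1)$, the polynomial $R_{n,m}$ is irreducible in $\mathbb{C}[a,b]$, and $\mathcal{S}_{n,m}=\pi(\{R_{n,m}=0\})$. In particular every such $\mathcal{S}_{n,m}$ is an irreducible curve.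
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] \emph{(Exact equation.)} If $n>m$, then $\pi^{-1}(\mathcal{S}_{n,m})$ has exactly two components, $\{R_{n,m}(\pm a,b)=0\}$, and $Q_{n,m}(a^2,b^2)=R_{n,m}(a,b)R_{n,m}(-a,b)$ up to a constant. If $n=m\ge2$, then $\pi^{-1}(\mathcal{S}_{n,n})=\{R_{n,n}=0\}$ is irreducible and $Q_{n,n}(a^2,b^2)=R_{n,n}(a,b)$ up to a constant. Hence
\begin{align*}
\deg Q_{n,0}&=3^n\ \ (n\ge1), & \deg Q_{n,m}&=2\cdot3^{n-1}\ \ (n>m\ge2),\\
\deg Q_{n,1}&=3^{n-1}\ \ (n\ge2), & \deg Q_{n,n}&=3^{n-1}\ \ (n\ge2).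
\end{align*}
\item[(2)] \emph{(Complete factorization.)} For $m\ge1$ and $k=n-m\ge1$, the factorization of $f^n_{a,b}(a)-f^m_{a,b}(-a)$ into irreducibles of $\mathbb{C}[a,b]$ is
\[
f^n(a)-f^m(-a)=R_{k,0}^{\,2}\;R_{k+1,1}\prod_{j=2}^{m}R_{k+j,j},
\]
with pairwise non-proportional factors. For $k=0$ it is $f^m(a)-f^m(-a)=-4a^3\prod_{j=2}^mR_{j,j}$.
\item[(3)] \emph{(Distinctness.)} The curves $\mathcal{S}_{n,m}$, $(n,m)\ne(1,1)$, are pairwise distinct. Consequently, the locus in the $(x,y)$-plane where $f^n(c)=f^m(-c)$ for some $c=\pm a$ has, for $n>m$, exactly the $m+1$ irreducible components $\mathcal{S}_{n-m+j,j}$, $0\le j\le m$. For $n=m\ge1$ it has exactly the $m$ components $\mathcal{S}_{j,j}$, $0\le j\le m$, $j\ne1$.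
\end{enumerate}
\end{theorem}

Part (2) shows what the conjecture asks: whether the factorization forced by \eqref{eq:divided} and \eqref{eq:split} is the whole factorization. In independent variables $u,v,a$ the second factor of \eqref{eq:divided} is a quadratic form of rank $3$, hence irreducible, so no further splitting is forced and one guesses that none occurs. But a substitution can destroy irreducibility, as $v=-a$ does in \eqref{eq:split}, and the degree of $R_{n,m}$ grows like $3^n$, so a uniform reason is needed. We find it at the prime $3$: there $f'(z)=3(z^2-a^2)$ vanishes, $f$ becomes $z^3+b$, and all orbits can be written in closed form.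

Section~\ref{sec:examples} works two cases by hand. Section~\ref{sec:mod3} computes the reductions of the $R_{n,m}$. Sections~\ref{sec:small} and~\ref{sec:large} prove irreducibility for $m\le1$ and $m\ge2$, Section~\ref{sec:descent} descends to the $(x,y)$-plane, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}. Degree means total degree.

\section{Two cases by hand}\label{sec:examples}

We have $U_1=b-2a^3$ and $V_1=b+2a^3$. Thus $R_{1,0}=b+a-2a^3$ and $R_{2,1}=b-2a-2a^3$ define graphs over the $a$-axis and are irreducible; the products $R(a,b)R(-a,b)$ are $y-x(2x-1)^2$ and $y-4x(x+1)^2$. The method first becomes visible in the cases $(2,0)$ and $(2,2)$.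

\subsection*{The case $(2,0)$: a hidden graph}
Expanding $U_2=U_1^3-3a^2U_1+b$ gives
\[
R_{2,0}=U_2+a=b\,(b^2+12a^6-3a^2+1)-a\,(8a^8-6a^4+6a^2b^2-1),
\]
and $R_{3,1}=R_{2,0}-3a$ has $+2$ in place of the last $-1$. Multiplying by $R(-a,b)$ recovers $-Q_{2,0}$ and $-Q_{3,1}$. Modulo $3$ both polynomials become $a^9+b^3+a+b$. This is linear in neither variable, but put $t=a^3-a+b$, so that $(a,t)$ is another system of polynomial coordinates on the plane. In characteristic $3$ we have $t^3=a^9-a^3+b^3$, hence $t+t^3=a^9+b^3+b-a$ and
\[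
a^9+b^3+a+b=t+t^3+2a=t+t^3-a .
\]
So the reduced curve is the graph $a=t+t^3$, irreducible over every field of characteristic $3$. A factorization of $R_{2,0}$ over $\mathbb{C}$ could be realized over a number field and reduced at a prime above $3$. The term $-8a^9$ survives, so no degree is lost and both factors would stay nonconstant, which is impossible.

\subsection*{The case $(2,2)$: a power, and a node}
Here $u=b-2a^3$, $v=b+2a^3$, and $u^2+uv+v^2=(u+v)^2-uv=3b^2+4a^6$, so
\[
R_{2,2}=4a^6+3b^2-3a^2 .
\]
The reduction is $a^6$, which by itself excludes no factorization. The next $3$-adic digit does, over $\mathbb{Q}$. Suppose $R_{2,2}=R_1R_2$ with nonconstant $R_i\in\mathbb{Z}[a,b]$. No degree is lost modulo $3$, so $R_i\equiv\pm a^{e_i}$ with $e_i\ge1$. Then $R_1(0,b)$ and $R_2(0,b)$ are both divisible by $3$, and $9$ divides $R_{2,2}(0,b)=3b^2$, which is false. By Gauss's lemma $R_{2,2}$ is irreducible over $\mathbb{Q}$.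

If it factors over $\overline{\mathbb{Q}}$, the factors are Galois conjugate, so all of them vanish at the rational point $(0,0)$. The terms of lowest degree are $3(b-a)(b+a)$, so there are two factors, one tangent to $b=a$ and one tangent to $b=-a$. No Galois conjugation exchanges these rational lines, a contradiction.

One can confirm this directly: $R_{2,2}$ is quadratic in $b$, and $a^2(3-4a^4)$ is not a square in $\mathbb{C}[a]$. The shortcut is not available in general, since $R_{3,2}$ already has degree $6$ in $b$, but the argument above is. In general the line $a=0$ is replaced by a graph like the one met in the case $(2,0)$.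

\section{The critical orbits modulo 3}\label{sec:mod3}

Let $F=\overline{\mathbb{F}}_3$, and let a bar denote reduction $\mathbb{Z}[a,b]\to\mathbb{F}_3[a,b]\subset F[a,b]$. Put $g(z)=z^3+b$, acting on $F[a,b]$. Since $f_{a,b}(z)\equiv z^3+b\pmod 3$, we have $\overline U_j=g^j(a)$ and $\overline V_j=g^j(-a)$. Cubing is additive in characteristic $3$, so $g(z)-g(w)=(z-w)^3$, and by induction on $j$
\begin{equation}\label{eq:g}
g^j(z)-g^j(w)=(z-w)^{3^j},\qquad g^j(z)=z^{3^j}+\sum_{i<j}b^{3^i}.
\end{equation}
The first identity says that modulo $3$ a relation between the orbits depends only on its shift: $\overline U_{k+j}-\overline V_j=(\overline U_k+a)^{3^j}$. So the basic objects are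
\begin{equation}\label{eq:ell}
\ell_k=g^k(a)+a=a^{3^k}+a+\sum_{i<k}b^{3^i}\in\mathbb{F}_3[a,b]\qquad(k\ge0).
\end{equation}
Here $\ell_0=2a$, $\deg\ell_k=3^k$ for all $k$, and the linear part of $\ell_k$ is $b+a$ for $k\ge1$.

The coordinate $t$ of Section~\ref{sec:examples} is the first step of the orbit of $a$:
\[
t=g(a)-a=a^3-a+b .
\]
Since $b=t-a^3+a$, we have $F[a,b]=F[a,t]$, a polynomial ring in $a$ and $t$. By \eqref{eq:g} the later steps are $g^{i+1}(a)-g^i(a)=t^{3^i}$, and summing them gives
\begin{equation}\label{eq:steps}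
g^l(a)-g^j(a)=\sum_{j\le i<l}t^{3^i}\qquad(0\le j\le l).
\end{equation}

\begin{lemma}\label{lem:graph}
Let $k\ge0$ and $A_k=\sum_{i<k}t^{3^i}$. Then $\ell_k=A_k-a$. The $F$-algebra map $\varphi_k\colon F[a,t]\to F[t]$ with $a\mapsto A_k$, $t\mapsto t$ is onto with kernel $(\ell_k)$. In particular $\ell_k$ is irreducible in $F[a,b]$.
\end{lemma}

\begin{proof}
By \eqref{eq:steps}, $\ell_k=(g^k(a)-a)+2a=A_k-a$. Division by $a-A_k$, which is monic in $a$, writes any $h\in F[t][a]$ as $h=(a-A_k)h'+\varphi_k(h)$, so the kernel is $(\ell_k)$. The quotient $F[t]$ is a domain, so $\ell_k$ is prime.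
\end{proof}

\begin{lemma}\label{lem:reduction}
Let $(n,m)\ne(1,1)$, $k=n-m$, and let $e=1$ if $m\le1$ and $e=2\cdot3^{m-1}$ if $m\ge2$. Then $\overline R_{n,m}=\ell_k^{\,e}$ and $\deg R_{n,m}=\deg\overline R_{n,m}$. Explicitly,
\[
\deg R_{n,0}=3^n,\qquad \deg R_{n,1}=3^{n-1},\qquad \deg R_{n,m}=2\cdot3^{n-1}\quad(m\ge2).
\]
\end{lemma}

\begin{proof}
For $m=0$, $\overline R_{n,0}=g^n(a)+a=\ell_n$. For $m=1$, $-2\equiv1$ gives $\overline R_{n,1}=g^{n-1}(a)+a=\ell_{n-1}$. For $m\ge2$ write
\begin{equation}\label{eq:Rform}
R_{n,m}=(u-v)^2+3(uv-a^2).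
\end{equation}
By \eqref{eq:g},
\begin{equation}\label{eq:uv}
\bar u-\bar v=g^{m-1}(g^k(a))-g^{m-1}(-a)=\ell_k^{\,3^{m-1}},
\end{equation}
so $\overline R_{n,m}=\ell_k^{\,2\cdot3^{m-1}}$. The reductions have degree $3^ke$, which is the stated value in each case, and this is a lower bound for $\deg R_{n,m}$. For the upper bound, if $h\in\mathbb{Z}[a,b]$ has degree at most $d$ with $d\ge1$, then $h^3-3a^2h+b$ has degree at most $\max(3d,d+2)=3d$. Hence $\deg U_j,\deg V_j\le3^j$, and the definition of $R_{n,m}$ gives the bounds $3^n$, $3^{n-1}$ and $2\cdot3^{n-1}$.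
\end{proof}

So for $m\le1$ the polynomial $R_{n,m}$ stays absolutely irreducible in characteristic $3$, while for $m\ge2$ its reduction is a proper power. The two cases are treated separately.

\section{The case $m\le1$}\label{sec:small}

To use a reduction we must reduce a hypothetical factorization over $\mathbb{C}$. Two standard facts make this possible: the first moves the factorization to a number field, the second clears denominators.

\begin{lemma}\label{lem:Qbar}
A polynomial $R\in\mathbb{Q}[a,b]$ that is reducible over $\mathbb{C}$ is reducible over a number field.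
\end{lemma}

\begin{proof}
Let $R=R_1R_2$ over $\mathbb{C}$ with $\deg R_i=d_i\ge1$. The equation $R=R_1R_2$, for unknown $R_i$ of degree at most $d_i$, is a system of polynomial equations over $\mathbb{Q}$ in the coefficients. It has a complex solution, so by the Nullstellensatz it has a solution in $\overline{\mathbb{Q}}$, whose finitely many coordinates generate a number field. Since $d_1+d_2=\deg R$, the degrees are still $d_1$ and $d_2$.
\end{proof}

\begin{lemma}[Gauss's lemma with degrees]\label{lem:gauss}
Let $\mathcal{O}$ be a discrete valuation ring with fraction field $K$ and residue field $\kappa$, and let a bar denote reduction to $\kappa$. Let $R\in\mathcal{O}[a,b]$ satisfy $\overline R\ne0$ and $\deg\overline R=\deg R$. If $R$ is a product of two nonconstant polynomials in $K[a,b]$, then $R=R_1R_2$ with $R_i\in\mathcal{O}[a,b]$ and $\deg\overline R_i=\deg R_i\ge1$.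
\end{lemma}

\begin{proof}
Let $\varpi$ be a uniformizer. Dividing each factor by the power of $\varpi$ given by the least valuation of its coefficients, we get $R=\varpi^sR_1R_2$ with $s\in\mathbb{Z}$, $R_i\in\mathcal{O}[a,b]$ nonconstant and $\overline R_i\ne0$. Since $\kappa[a,b]$ is a domain, $\overline{R_1R_2}\ne0$. Thus the least valuation of a coefficient is $0$ both for $R_1R_2$ and for $R$, and $s=0$. Finally $\deg\overline R_i\le\deg R_i$ and $\deg\overline R_1+\deg\overline R_2=\deg\overline R=\deg R_1+\deg R_2$, so equality holds for each $i$.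
\end{proof}

The hypothesis on degrees cannot be dropped: $a(3a+1)$ is reducible, while its reduction modulo $3$ is $a$.

\begin{proposition}\label{prop:small}
For $m\le1$ and $(n,m)\ne(1,1)$, the polynomial $R_{n,m}$ is irreducible in $\mathbb{C}[a,b]$.
\end{proposition}

\begin{proof}
Otherwise $R=R_{n,m}$ is reducible over a number field $K$, by Lemma~\ref{lem:Qbar}. Let $\mathcal{O}$ be the localization of the ring of integers of $K$ at a prime ideal containing $3$. It is a discrete valuation ring with fraction field $K$, and its residue field is a finite extension of $\mathbb{F}_3$, which we embed in $F$. By Lemma~\ref{lem:reduction}, $\overline R=\ell_k$ has the same degree as $R$. Lemma~\ref{lem:gauss} then writes $\ell_k$ as a product of two nonconstant polynomials over $F$, contrary to Lemma~\ref{lem:graph}.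
\end{proof}

\section{The case $m\ge2$}\label{sec:large}

Now $\overline R_{n,m}$ is a proper power. As in the case $(2,2)$, we first prove irreducibility over $\mathbb{Q}$ from the next $3$-adic digit, and then pass to $\mathbb{C}$ by looking at the origin.

\subsection*{Irreducibility over $\mathbb{Q}$}
The following criterion resembles Eisenstein's, with an irreducible polynomial in the role of the variable. Let $\mathbb{Z}_{(3)}$ be the ring of rational numbers with denominator prime to $3$, a discrete valuation ring with residue field $\mathbb{F}_3$.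

\begin{lemma}\label{lem:eisenstein}
Let $R=L^e+3G$ with $L,G\in\mathbb{Z}[a,b]$ and $e\ge1$. Suppose that $\deg\overline R=\deg R$, that $\overline L$ is irreducible in $\mathbb{F}_3[a,b]$, and that $\overline L\nmid\overline G$. Then $R$ is irreducible in $\mathbb{Q}[a,b]$.
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:gauss} gives $R=R_1R_2$ in $\mathbb{Z}_{(3)}[a,b]$ with $\overline R_1,\overline R_2$ nonconstant. From $\overline R_1\overline R_2=\overline L^{\,e}$ and unique factorization, $\overline R_i=c_i\overline L^{\,e_i}$ with $e_i\ge1$, $e_1+e_2=e$, $c_i=\pm1$ and $c_1c_2=1$. Changing the sign of both factors if necessary, we have $R_i=L^{e_i}+3H_i$ with $H_i\in\mathbb{Z}_{(3)}[a,b]$. Then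
\[
3G=R-L^e=3\,(L^{e_1}H_2+L^{e_2}H_1)+9H_1H_2 .
\]
Dividing by $3$ and reducing gives $\overline G=\overline L^{\,e_1}\overline H_2+\overline L^{\,e_2}\overline H_1$, which is divisible by $\overline L$ because $e_1,e_2\ge1$. This is a contradiction.
\end{proof}

We must therefore evaluate $G$ on the curve $\ell_k=0$. The answer has a dynamical meaning. By \eqref{eq:divided}, $R_{n,m}$ is the divided difference of $f$ at $u$ and $v$, and at $u=v$ it equals $f'(u)=3(u^2-a^2)$. On the curve $\ell_k=0$ we do have $\bar u=\bar v$, so $\overline G$ should restrict to $\bar u^2-a^2$, and the condition $\ell_k\nmid\overline G$ should say that $\bar u$ is not identically equal to $a$ or to $-a$ there.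

\begin{lemma}\label{lem:digit}
Let $n\ge m\ge2$, $k=n-m$, $q=3^{m-1}$ and $L=U_k+a$, so that $\overline L=\ell_k$. Then $R_{n,m}=L^{2q}+3G$ with $G\in\mathbb{Z}[a,b]$ and
\[
\varphi_k(\overline G)=\Bigl(\sum_{0\le i<n-1}t^{3^i}\Bigr)\Bigl(\sum_{k\le i<n-1}t^{3^i}\Bigr)\ne0 .
\]
In particular $\ell_k\nmid\overline G$.
\end{lemma}

\begin{proof}
By \eqref{eq:uv}, $u-v=L^q+3h$ with $h\in\mathbb{Z}[a,b]$. By \eqref{eq:Rform}, $R_{n,m}=L^{2q}+3G$ with $G=2hL^q+3h^2+uv-a^2$. Modulo $\ell_k$ we have $\overline G\equiv\bar u\bar v-a^2$ and $\bar v=\bar u-\ell_k^{\,q}\equiv\bar u$, so $\overline G\equiv(\bar u-a)(\bar u+a)$. Now $\bar u=g^{n-1}(a)$, and $-a=g^k(a)-\ell_k\equiv g^k(a)$. By \eqref{eq:steps},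
\[
\bar u-a=\sum_{0\le i<n-1}t^{3^i},\qquad \bar u+a\equiv g^{n-1}(a)-g^k(a)=\sum_{k\le i<n-1}t^{3^i}\pmod{\ell_k}.
\]
The map $\varphi_k$ kills $\ell_k$ and fixes $t$, which gives the formula. The first sum is nonempty because $n\ge2$, and the second because $n-1=k+m-1>k$. A nonempty sum of distinct powers of $t$ is nonzero, and $F[t]$ is a domain.
\end{proof}

For $(n,m)=(2,2)$ the formula gives $t^2$, which is the $b^2$ of Section~\ref{sec:examples}, since $t=b$ on $a=0$; for $(3,2)$ it gives $(t+t^3)\,t^3$. The hypothesis $m\ge2$ is used for the second sum. For $m=1$ that sum is empty, and indeed the divided difference then splits as in \eqref{eq:split}.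

Lemmas~\ref{lem:graph}, \ref{lem:reduction}, \ref{lem:eisenstein} and~\ref{lem:digit} together show that $R_{n,m}$ is irreducible over $\mathbb{Q}$ for $m\ge2$.

\subsection*{From $\mathbb{Q}$ to $\mathbb{C}$}
The proof of Lemma~\ref{lem:eisenstein} does not extend to a number field in which $3$ ramifies: if $\varpi^2$ divides $3$, the term $\varpi^2H_1H_2$ can account for $3G$. The conclusion over $\mathbb{C}$ can fail too. The polynomial $a^2+3b^2$ satisfies the hypotheses with $L=a$, $G=b^2$, yet equals $(a+\sqrt{-3}\,b)(a-\sqrt{-3}\,b)$. What must be excluded is a splitting into Galois conjugate factors, and a rational point whose branches are distinguished over $\mathbb{Q}$ excludes it. The \emph{lowest form} of a nonzero polynomial is its nonzero homogeneous part of least degree; the lowest form of a product is the product of the lowest forms.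

\begin{lemma}\label{lem:node}
Let $R\in\mathbb{Q}[a,b]$ be irreducible over $\mathbb{Q}$, with lowest form $\lambda_1\lambda_2$, where $\lambda_1,\lambda_2$ are non-proportional linear forms with rational coefficients. Then $R$ is irreducible over $\mathbb{C}$.
\end{lemma}

\begin{proof}
Call a polynomial normalized if its leading coefficient in the lexicographic order is $1$. The group $\Gamma=\mathrm{Gal}(\overline{\mathbb{Q}}/\mathbb{Q})$ acts on $\overline{\mathbb{Q}}[a,b]$ through the coefficients; it fixes $R$ and permutes the finitely many normalized irreducible factors of $R$. Since $R(0,0)=0$, one of them, $P_1$, vanishes at the origin. Let $P_1,\dots,P_r$ be its orbit. These are pairwise non-proportional irreducibles, so $P=P_1\cdots P_r$ divides $R$. Both $P$ and $R/P$ are fixed by $\Gamma$, hence have rational coefficients, and irreducibility over $\mathbb{Q}$ gives $R=cP$ with $c\in\mathbb{Q}^\times$.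

Each $P_i=\tau(P_1)$ has constant term $\tau(0)=0$, so its lowest form $\Lambda_i$ has degree at least $1$. From $c\Lambda_1\cdots\Lambda_r=\lambda_1\lambda_2$ we get $r\le2$. Suppose $r=2$. Then $\Lambda_1,\Lambda_2$ are linear and, after renumbering the $\lambda_i$, $\Lambda_1=\mu_1\lambda_1$ and $\Lambda_2=\mu_2\lambda_2$ with $\mu_i\in\overline{\mathbb{Q}}^\times$. If $P_2=\tau(P_1)$, then $\Lambda_2=\tau(\mu_1)\lambda_1$, because $\lambda_1$ is rational. So $\lambda_1$ and $\lambda_2$ are proportional, a contradiction. Hence $r=1$, $R$ is irreducible over $\overline{\mathbb{Q}}$, and Lemma~\ref{lem:Qbar} concludes.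
\end{proof}

The origin corresponds to $f(z)=z^3$, where both critical points are the fixed point $0$ and $U_j=V_j=0$ for all $j$. Near it the orbits are easy to approximate. Let $\mathfrak{m}=(a,b)\subset\mathbb{Z}[a,b]$. If $h\in\mathfrak{m}$, then $h^3$ and $a^2h$ lie in $\mathfrak{m}^3$, so $h^3-3a^2h+b\equiv b\pmod{\mathfrak{m}^3}$, and this element again lies in $\mathfrak{m}$. Starting from $h=\pm a$ we get
\begin{equation}\label{eq:origin}
U_j\equiv V_j\equiv b\pmod{\mathfrak{m}^3}\qquad(j\ge1).
\end{equation}

\begin{proposition}\label{prop:large}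
For $n\ge m\ge2$ the polynomial $R_{n,m}$ is irreducible in $\mathbb{C}[a,b]$.
\end{proposition}

\begin{proof}
It is irreducible over $\mathbb{Q}$, as shown above. Since $n-1\ge m-1\ge1$, \eqref{eq:origin} applies to $u$ and $v$, so each of $u^2,uv,v^2$ is congruent to $b^2$ modulo $\mathfrak{m}^4$. Thus $R_{n,m}\equiv3b^2-3a^2\pmod{\mathfrak{m}^4}$, the lowest form is $3(b-a)(b+a)$, and Lemma~\ref{lem:node} applies.
\end{proof}

\section{Descent to the moduli space}\label{sec:descent}

It remains to identify $\mathcal{S}_{n,m}$ with the image of $\{R_{n,m}=0\}$. Closures are Zariski closures. We use the following consequence of the Nullstellensatz. If $R$ is an irreducible polynomial in two variables over $\mathbb{C}$, then $Z=\{R=0\}$ is an irreducible closed set, a polynomial $h$ vanishes on $Z$ if and only if $R\mid h$, and if $R\nmid h$ then $Z\setminus\{h=0\}$ is a nonempty open subset of $Z$, hence dense. Conversely, the reduced equation of an irreducible curve is an irreducible polynomial.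

Fix $(n,m)\ne(1,1)$, and write $R=R_{n,m}$ and $Z=\{R=0\}$. By Propositions~\ref{prop:small} and~\ref{prop:large}, $R$ is irreducible.

\begin{lemma}\label{lem:dense}
Let $E$ be the set of $(a,b)\in\mathbb{C}^2$ at which the minimal relation $(n,m)$ holds with $c=a$. Then $\overline E=Z$.
\end{lemma}

\begin{proof}
If $m=0$, then $E=\{U_n=-a\}=Z$.

Let $m=1$, $n\ge2$, $u=U_{n-1}$. By \eqref{eq:divided} and \eqref{eq:split}, $U_n-V_1=(u+a)^2(u-2a)$, so $E=\{u=2a,\ u\ne-a\}=Z\setminus\{a=0\}$. As $\deg R=3^{n-1}>1$, $R$ does not divide $a$, and $E$ is dense in $Z$.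

Let $m\ge2$. By \eqref{eq:divided}, $E=Z\setminus\{u-v=0\}$. The polynomial $u-v$ is nonzero by \eqref{eq:uv}, and $\deg(u-v)\le3^{n-1}<\deg R$. So $R\nmid u-v$, and $E$ is dense in $Z$.
\end{proof}

To find the image of $Z$ we use the symmetries of the family. From $f_{-a,b}=f_{a,b}$ we get $U_j(-a,b)=V_j(a,b)$. From $f_{-a,-b}(z)=-f_{a,b}(-z)$ we get $U_j(-a,-b)=-U_j(a,b)$ and $V_j(-a,-b)=-V_j(a,b)$. Hence
\begin{equation}\label{eq:parity}
R(-a,-b)=\varepsilon R(a,b),\qquad \varepsilon=-1\text{ for }m\le1,\quad \varepsilon=1\text{ for }m\ge2.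
\end{equation}
Put $N(a,b)=R(a,b)R(-a,b)$. It is even in $a$, and it is even in $b$ because $N(a,-b)=R(a,-b)R(-a,-b)=\varepsilon^2R(-a,b)R(a,b)$. So $N(a,b)=\widetilde N(a^2,b^2)$ with $\widetilde N\in\mathbb{Z}[x,y]$ nonconstant.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Only the statements about $\mathcal{S}_{n,m}$ remain. Since $f_{-a,b}=f_{a,b}$, the minimal relation holds at $(a,b)$ with $c=-a$ if and only if $(-a,b)\in E$. As $\pi(-a,b)=\pi(a,b)$, the set in Definition~\ref{def:relation} is $\pi(E)$, and $\mathcal{S}_{n,m}=\overline{\pi(E)}$.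

The set $\{N=0\}$ is the union of $Z$ and its mirror image under $a\mapsto-a$, and both have image $\pi(Z)$. Since $\pi$ is onto and $\{N=0\}=\pi^{-1}(\{\widetilde N=0\})$, we get $\pi(Z)=\{\widetilde N=0\}$, a closed curve. From $E\subset Z$ follows $\overline{\pi(E)}\subset\pi(Z)$. By continuity and Lemma~\ref{lem:dense}, $\pi(Z)=\pi(\overline E)\subset\overline{\pi(E)}$. So $\mathcal{S}_{n,m}=\pi(Z)$, and it is irreducible as the continuous image of the irreducible set $Z$.
\end{proof}

The proof also gives, for every $(n,m)\ne(1,1)$,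
\begin{equation}\label{eq:preimage}
\mathcal{S}_{n,m}=\{\widetilde N=0\},\qquad \pi^{-1}(\mathcal{S}_{n,m})=\{R(a,b)=0\}\cup\{R(-a,b)=0\}.
\end{equation}

\section{Equations, factorization and distinctness}\label{sec:more}

We prove Theorem~\ref{thm:more}. In (1) and (3) the task is to decide when two irreducible polynomials are proportional; the reduction $\ell_k^{\,e}$ and the linear parts at the origin decide it. The automorphism $a\mapsto-a$ preserves irreducibility, so $R_{n,m}(-a,b)$ and $\ell_k(-a,b)$ are irreducible as well.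

\begin{proof}[Proof of part (1)]
Keep the notation $R$, $N$, $\widetilde N$ of Section~\ref{sec:descent} and let $Q=Q_{n,m}$.

Let $n>m$, so $k\ge1$. Suppose $R(-a,b)=cR(a,b)$. Substituting $a\mapsto-a$ twice gives $c^2=1$, and Lemma~\ref{lem:reduction} gives $\ell_k(-a,b)^e=\pm\ell_k(a,b)^e$. By unique factorization, $\ell_k(-a,b)$ and $\ell_k(a,b)$ are proportional over $F$. Their linear parts are $b-a$ and $b+a$, which are not proportional; this is where $k\ge1$ is used. So $R(a,b)$ and $R(-a,b)$ are non-proportional irreducibles, and \eqref{eq:preimage} lists exactly two components. The polynomial $Q(a^2,b^2)$ vanishes on both, so it is divisible by both and hence by $N$. The quotient is even in $a$ and in $b$, so $\widetilde N\mid Q$. Conversely $Q\mid\widetilde N$, because $Q$ is irreducible and $\widetilde N$ vanishes on $\mathcal{S}_{n,m}$. So $Q=\widetilde N$ up to a constant.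

Let $n=m\ge2$. The substitution $a\mapsto-a$ exchanges $u=U_{n-1}$ and $v=V_{n-1}$, and $R$ is symmetric in $u$ and $v$, so $R$ is even in $a$. By \eqref{eq:parity} it is then even in $b$. So $R(a,b)=\widetilde R(a^2,b^2)$ and $\widetilde N=\widetilde R^2$, and \eqref{eq:preimage} gives $\pi^{-1}(\mathcal{S}_{n,n})=\{R=0\}$ and $\mathcal{S}_{n,n}=\{\widetilde R=0\}$. A factorization of $\widetilde R$ would give one of $R$, so $\widetilde R$ is irreducible and equals $Q$ up to a constant.

Finally $\deg Q=\frac12\deg Q(a^2,b^2)$, which is $\deg R$ for $n>m$ and $\frac12\deg R$ for $n=m\ge2$. Lemma~\ref{lem:reduction} gives the values.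
\end{proof}

\begin{proof}[Proof of part (2)]
By \eqref{eq:divided} and \eqref{eq:split}, $U_{k+1}-V_1=(U_k+a)^2(U_k-2a)$. This is $R_{k,0}^2R_{k+1,1}$ for $k\ge1$ and $(2a)^2(-a)=-4a^3$ for $k=0$. For $j\ge2$, \eqref{eq:divided} with $u=U_{k+j-1}$, $v=V_{j-1}$ reads $U_{k+j}-V_j=(U_{k+j-1}-V_{j-1})R_{k+j,j}$. Induction on $j$ gives both formulas, and the factors are irreducible by Theorem~\ref{thm:main}. The degrees $\deg R_{k+j,j}=2\cdot3^{k+j-1}$ increase strictly with $j\ge2$ and exceed $3^k$, which for $k\ge1$ is the common degree of $R_{k,0}$ and $R_{k+1,1}$. These two are not proportional, since by \eqref{eq:origin} their linear parts are $b+a$ and $b-2a$.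
\end{proof}

\begin{proof}[Proof of part (3)]
Suppose $\mathcal{S}_{n,m}=\mathcal{S}_{n',m'}$, with data $k,e$ and $k',e'$ as in Lemma~\ref{lem:reduction}. By \eqref{eq:preimage}, $R_{n',m'}(a,b)R_{n',m'}(-a,b)$ vanishes on $\{R_{n,m}=0\}$, so $R_{n,m}(a,b)=c\,R_{n',m'}(\pm a,b)$ for one choice of sign. Both polynomials have integer coefficients, not all divisible by $3$, so $c$ is a rational number of $3$-adic valuation $0$. Reducing, we find that $\ell_k(a,b)^e$ and $\ell_{k'}(\pm a,b)^{e'}$ are proportional over $F$. The bases are irreducible, so $e=e'$ and the bases have the same degree, $3^k=3^{k'}$. Thus $k=k'$, and since $e$ determines $m$ unless $e=1$, either $m=m'$ or $\{m,m'\}=\{0,1\}$. In the second case say $m=0$, $m'=1$. Then $k\ge1$ because $(1,1)$ is excluded, and reduction modulo $3$ cannot separate the polynomials, as $\overline R_{k,0}=\overline R_{k+1,1}$. But over $\mathbb{C}$ the linear part $b+a$ of $R_{k,0}$ is proportional to neither of the linear parts $b\mp2a$ of $R_{k+1,1}(\pm a,b)$. So $m=m'$ and $n=n'$.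

As in the proof of Theorem~\ref{thm:main}, the locus where $f^n(c)=f^m(-c)$ for some $c=\pm a$ is $\pi(\{U_n-V_m=0\})$. For $n>m$, part (2), or $U_n-V_0=R_{n,0}$ if $m=0$, shows that it is the union of the sets $\pi(\{R_{k+j,j}=0\})=\mathcal{S}_{k+j,j}$, $0\le j\le m$. For $n=m\ge1$ it is the union of $\pi(\{a=0\})=\mathcal{S}_{0,0}$ and the $\mathcal{S}_{j,j}$, $2\le j\le m$. These are distinct irreducible curves, so none contains another, and they are the irreducible components.
\end{proof}

\begin{thebibliography}{1}

\bibitem{special}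
\emph{Generating Special Curves for Cubic Polynomials},
\texttt{https://iris.unirc.it/\allowbreak retrieve/\allowbreak 37663ace-20c8-4946-\allowbreak b4f6-b09fcd05240c/\allowbreak Pansera\_2025\_\allowbreak Mathematics\_\allowbreak Polynomials\_\allowbreak editor.pdf}

\end{thebibliography}
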